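# A bound for the orbits of coordinates under a locally finite derivation

## 1. Affine vector fields, the line, the plane, and what changes in degree two

Let $A=\mathbb C[X_1,\dots,X_n]$ with total degree $\deg$ and $\deg 0=-\infty$. A $\mathbb C$-derivation of $A$ has the form $D=\sum_{i=1}^nV_i\partial_i$ with $V_i=D(X_i)\in A$ and $\partial_i=\partial/\partial X_i$. The *orbit span* of $f\in A$ is the vector space $\sum_{k\ge0}\mathbb C D^k(f)$.

**Definition.** $D$ is *locally finite* if every $f\in A$ has a finite-dimensional orbit span, and *locally nilpotent* if for every $f$ some $D^k(f)$ is $0$.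

Locally nilpotent implies locally finite. On $\mathbb C[X]$ the derivation $X\partial_X$ is locally finite (each $X^k$ is an eigenvector) but not locally nilpotent, $\partial_X$ is locally nilpotent, and $X^2\partial_X$ is not locally finite, because $D^k(X)=k!\,X^{k+1}$.

**Lemma 1.** $D$ is locally finite if and only if every $X_i$ has a finite-dimensional orbit span. It is locally nilpotent if and only if every $X_i$ is killed by a power of $D$.

*Proof.* If $f,g$ have finite-dimensional orbit spans $F,G$, then $D^k(fg)=\sum_j\binom kjD^j(f)D^{k-j}(g)$ lies in the finite-dimensional span of all products from $F$ and $G$. So the elements with finite-dimensional orbit span form a subalgebra, and it is $A$ as soon as it contains all $X_i$. If $D^af=0=D^bg$, then $D^{a+b}(fg)=0$ by the same formula, and the second claim follows likewise. $\square$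

Put $d=\max_i\deg V_i$. Start with $d\le1$. Then $D$ maps the space of polynomials of degree $\le1$ into itself, so the orbit span of every $X_i$ has dimension at most $n+1$. That is the whole proof: $D$ preserves a finite-dimensional space that was known in advance and depends only on $n$.

What changes when $d\ge2$? Since $\deg D(f)\le\deg f+d-1$, we only get
$$\deg D^j(X_i)\le1+j(d-1), \tag{1}$$
and no space of polynomials of bounded degree is visibly preserved. If $D$ is locally finite, each $X_i$ does lie in a finite-dimensional $D$-stable space, but the definition does not say how large that space is. The question, asked in the paper "Locally finite and locally nilpotent derivations with applications to polynomial flows, morphisms, and $\mathbb G_a$-actions. II", is whether the dimension of $\sum_k\mathbb CD^k(X_i)$ can be estimated in terms of $n$ and $d$ alone. Here are the cases that can be done by hand.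

**Proposition 2 (lower bounds, sharp cases).** (a) For $n\ge2$, $d\ge2$ any valid bound is at least $1+\frac{d^n-1}{d-1}$. (b) For $n=1$ the sharp bound is $2$. (c) For $n=2$, $d\ge2$ and locally nilpotent $D$, the sharp bound is $d+2$.

*Proof of (a).* Take $D=\partial_1+X_1^d\partial_2+\dots+X_{n-1}^d\partial_n$. It is triangular, hence locally nilpotent. Put $X_k(t)=\sum_jD^j(X_k)t^j/j!$. Then $X_1(t)=X_1+t$ and $\partial_tX_k(t)=X_{k-1}(t)^d$. So the degrees $\delta_k$ of $X_k(t)$ in $t$ satisfy $\delta_1=1$, $\delta_k=d\delta_{k-1}+1$, which gives $\delta_n=\frac{d^n-1}{d-1}$. Hence $D^{\delta_n}X_n\ne0=D^{\delta_n+1}X_n$. The elements $D^jX_n$, $0\le j\le\delta_n$, are then linearly independent: in a nontrivial relation with lowest index $j_0$, apply $D^{\delta_n-j_0}$. The dimension is $1+\delta_n$.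

*Proof of (b).* If $D=V\partial_1$ with $\deg V\ge2$, then $\deg D^k(X_1)=1+k(\deg V-1)\to\infty$ and $D$ is not locally finite. So a locally finite $D$ has $\deg V\le1$ and the dimension is at most $2$, attained by $\partial_1$. (For $n=1$ and $d\ge2$ the bound concerns an empty set of derivations with $\max\deg V_i=d$.)

*Proof of (c).* By Rentschler's theorem a nonzero locally nilpotent $D$ on $\mathbb C[X_1,X_2]$ satisfies $Df=0$, $Dg=h(f)$ for some $f,g$ with $\mathbb C[f,g]=\mathbb C[X_1,X_2]$ and a polynomial $h\ne0$. The Jacobian of $(f,g)$ is a nonzero constant, so $f_{X_2}\partial_1-f_{X_1}\partial_2$ kills $f$ and sends $g$ to a nonzero constant. Comparing values on $f$ and $g$ and rescaling $h$, we get $D=h(f)(f_{X_2}\partial_1-f_{X_1}\partial_2)$ and $Dg\in\mathbb C^*h(f)$. With $\epsilon=\deg f$, the larger of the degrees of $f_{X_1},f_{X_2}$ is $\epsilon-1$, so $d=\epsilon\deg h+\epsilon-1$ and $\epsilon\le d+1$. Write $X_i=P_i(f,g)$. For generic $c$ the curve $f=c$ is parametrized bijectively by $g$, and $P_i(c,\cdot)$ has degree $\deg_gP_i$.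 For generic $c'$ the line $X_i=c'$ is not contained in this curve and meets it in exactly $\deg_gP_i$ points, the solutions of $P_i(c,\cdot)=c'$. As $f-c$ restricted to the line is a nonzero polynomial of degree $\le\epsilon$, we get $\deg_gP_i\le\epsilon$. Since $Df=0$ and $Dg\in\mathbb C^*h(f)$, $D^k(P_i(f,g))$ is a constant times $h(f)^k(\partial_g^kP_i)(f,g)$, so $D^{\epsilon+1}X_i=0$ and the dimension is at most $\epsilon+1\le d+2$. Equality holds for $X_2$ and $D=\partial_1+X_1^d\partial_2$, by (a). $\square$

## 2. Explicit bounds for orbit spans and degree growth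

For $d\ge2$ put
$$\mu=\binom{n+d}{n},\quad M=n\mu,\quad N=M+n,\quad J(n,d)=N^{N^{N^{14}}},\quad B(n,d)=\binom{n+1+(d-1)J(n,d)}{n},$$
and put $B(n,d)=n+1$ for $d\le1$. Here $M$ is the number of coefficients of a derivation of degree $\le d$, and $N$ counts these together with the variables.

**Theorem 3.** Let $D=\sum V_i\partial_i$ be locally finite with $\max\deg V_i\le d$. Then $\dim_{\mathbb C}\sum_{k\ge0}\mathbb CD^k(X_i)\le B(n,d)$ for all $i$. If $d\ge2$, moreover $\deg D^k(X_i)\le1+(d-1)J(n,d)$ for all $k,i$.

So the answer to the question is yes. The proof gives a statement about arbitrary derivations.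

**Theorem 4.** Let $d\ge2$ and let $D$ be any derivation of $A$ with $\max\deg V_i\le d$. Put
$$\rho=\inf\{\theta>0:\ \deg D^j(X_i)-j\theta\to-\infty\ (j\to\infty)\ \text{for all }i\}.$$
Then $0\le\rho\le d-1$ and $\deg D^j(X_i)\le1+\rho j+(d-1-\rho)J(n,d)$ for all $i,j$. Moreover $D$ is locally finite if and only if $\rho=0$.

**Corollary 5.** Let $d\ge2$, $B=B(n,d)$. In the affine space of derivations with $\max\deg V_i\le d$, the locally finite ones form a Zariski closed set (defined by: $X_i,DX_i,\dots,D^BX_i$ are linearly dependent for each $i$), and so do the locally nilpotent ones (defined by $D^BX_i=0$ for all $i$).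

No optimality of $J(n,d)$ or $B(n,d)$ is claimed for general $n$. The case $d\le1$ is done, so from now on $d\ge2$, and we write $V_i=\sum_{|\alpha|\le d}p_{i\alpha}X^\alpha$ and $p=(p_{i\alpha})\in\mathbb C^M$.

## 3. An ascending chain of closed sets, and a family with a moving exponent

A first approach is to argue by Noetherianity. Let $Z_k\subset\mathbb C^M$ be the set of $D$ for which every $X_i$ has orbit span of dimension $\le k$. This means that $X_i,DX_i,\dots,D^kX_i$ are linearly dependent for each $i$ (if so, some $D^sX_i$ is a combination of the earlier ones, and the orbit span is spanned by $X_i,\dots,D^{s-1}X_i$). The coefficients of $D^jX_i$ are polynomials in $p$, so $Z_k$ is given by minors and is Zariski closed. The locally finite derivations form $Z_1\cup Z_2\cup\cdots$, and a bound exists exactly when this chain stabilizes. But the chain is *ascending*, and Noetherianity controls descending chains of closed sets. This is where the approach stops.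

It is a real obstacle, since the same chain for a single coordinate does not stabilize. Let $n=2$ and
$$D_a=X_1^2\partial_1-aX_1X_2\partial_2,\qquad a\in\mathbb C .$$
From $D_a(X_1^kX_2)=(k-a)X_1^{k+1}X_2$ we get $D_a^kX_2=(-1)^ka(a-1)\cdots(a-k+1)X_1^kX_2$, that is,
$$\sum_kD_a^kX_2\frac{t^k}{k!}=X_2(1-X_1t)^a .$$
For a positive integer $a$ the orbit span of $X_2$ has dimension $a+1$, although $n=d=2$ is fixed. Of course $D_a$ is not locally finite, as $D_a^kX_1=k!X_1^{k+1}$. So a proof must use the hypothesis for all coordinates at once. The example also shows what to fear: the exponent $a$, which governs $X_2(t)$ for "large $t$", is a continuous parameter of the family and happens to take large integer values. We must show that for derivations whose coordinates *all* grow slowly, such an exponent cannot move, and that the rigid values are bounded.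

## 4. From degrees to slopes

The purpose of this section is to reduce everything to a bound on one integer. For a real $\theta>0$ consider the condition

> $(\theta)$: $\deg D^jX_i-j\theta\to-\infty$ as $j\to\infty$, for all $i$.

By (1) it holds for every $\theta>d-1$. If it holds for $\theta$, it holds for all larger values. If $D$ is locally finite, the degrees are bounded and it holds for every $\theta>0$. In particular $0\le\rho\le d-1$, $(\theta)$ holds for every $\theta>\rho$, and $\rho=0$ if $D$ is locally finite.

For $\theta>\rho$ put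
$$g_i(\theta)=\max_{j\ge0}(\deg D^jX_i-j\theta)\ge1,$$
the inequality coming from $j=0$. Let $\theta_0>\rho$. For $\theta\ge\theta_0$ only those $j$ with $\deg D^jX_i-j\theta_0\ge1$ can attain the maximum, and these are finitely many. So $g_i$ is convex and piecewise linear on $[\theta_0,\infty)$. For irrational $\theta$ the finite numbers $\deg D^jX_i-j\theta$ are distinct for distinct $j$, so the maximum is attained at a unique $j=:j_i(\theta)$, and $g_i'(\theta)=-j_i(\theta)$. If $\rho<d-1$, then $g_i(d-1)=1$ by (1).

For example, let $n=3$, $D=\partial_1+X_1^2\partial_2+X_2^2\partial_3$. Then $DX_3=X_2^2$, $D^2X_3=2X_1^2X_2$, $D^3X_3=2X_1^4+4X_1X_2$, $D^4X_3=12X_1^3+4X_2$, $D^5X_3=40X_1^2$, $D^6X_3=80X_1$, $D^7X_3=80$. The degrees are $1,2,3,4,3,2,1,0$, so $g_3(\theta)=4-3\theta$ and $j_3(\theta)=3$ for irrational $0<\theta<1$.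

**Proposition 6 (slope bound).** If $\theta\in(0,d-1)$ is irrational and $(\theta)$ holds, then $j_i(\theta)\le J(n,d)$ for all $i$.

*Proposition 6 implies Theorems 3 and 4 and Corollary 5.* Write $J=J(n,d)$. If $\rho=d-1$, the estimate of Theorem 4 is (1). Suppose $\rho<\theta<d-1$. Then
$$g_i(\theta)=g_i(d-1)+\int_\theta^{d-1}j_i(\theta')\,d\theta'\le1+(d-1-\theta)J,$$
so $\deg D^jX_i\le j\theta+1+(d-1-\theta)J$ for all $j$. Let $\theta\to\rho$; this is the estimate of Theorem 4.

If $D$ is locally finite, then $\rho=0$, so all $D^jX_i$ have degree $\le1+(d-1)J$, and the space of such polynomials has dimension $B(n,d)$. This is Theorem 3. Conversely, if $\rho=0$, the estimate shows that the degrees $\deg D^jX_i$ are bounded, so every $X_i$ has a finite-dimensional orbit span, and $D$ is locally finite by Lemma 1.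

For Corollary 5: if $X_i,\dots,D^BX_i$ are dependent for each $i$, all orbit spans of the $X_i$ are finite dimensional (Section 3) and $D$ is locally finite by Lemma 1; the converse is Theorem 3. Dependence is the vanishing of minors, which are polynomials in $p$. If $D$ is locally nilpotent, it is locally finite and acts nilpotently on the orbit span of $X_i$, of dimension $\le B$, so $D^BX_i=0$. Conversely $D^BX_i=0$ for all $i$ gives local nilpotency by Lemma 1. $\square$

The rest of the lecture proves Proposition 6. By symmetry let $i=1$. **From now on** fix an irrational $\theta\in(0,d-1)$ with $(\theta)$, put $\beta:=j_1(\theta)$, and assume $\beta\ge1$, since otherwise there is nothing to prove.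

## 5. A field in which the dominating monomial is unique

The purpose of this section is a field that contains the flow $X_i(t)=\sum_jD^jX_i\,t^j/j!$ and in which $\beta$ can be read off as the exponent of $t$ in a leading term.

Put $r=1/X_1$, $z_i=X_i/X_1$ $(i\ge2)$, $\tilde k=\mathbb C(z_2,\dots,z_n)$. Then $\mathbb C(X)=\tilde k(r)$, and a polynomial with homogeneous parts $f_s$ is $\sum_sr^{-s}f_s(1,z)$. So the valuation $u=-\deg$ is the order in $r$; its completion is $\hat k=\tilde k((r))$, with residue field $\tilde k\supset\mathbb C$.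

**Definition.** $\mathcal F$ is the set of formal sums $f=\sum_{(i,j)\in\mathbb Z^2}a_{ij}r^it^j$, $a_{ij}\in\tilde k$, such that for every real $C$ only finitely many $(i,j)$ with $a_{ij}\ne0$ have $i+j\theta\le C$. For $f\ne0$ let $v(f)$ be the least $i+j\theta$ with $a_{ij}\ne0$, and $v(0)=+\infty$.

Equivalently, $f=\sum_jc_jt^j$ with $c_j\in\hat k$ and $u(c_j)+j\theta\to+\infty$ as $|j|\to\infty$. Indeed, for each $j$ the exponents $i$ occurring in $c_j$ are bounded below, so finiteness below $C$ for all $C$ just says that only finitely many $j$ have $u(c_j)+j\theta\le C$.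

Products are defined by the usual formula. In the coefficient of $r^it^j$ in $fg$ only pairs of monomials with weights $\ge v(f)$, $\ge v(g)$ and sum $i+j\theta$ enter, and these are finitely many; in the same way only finitely many monomials of $fg$ have weight $\le C$. A series $\sum_kf_k$ with $v(f_k)\to\infty$ may be summed coefficientwise. Since $\theta$ is irrational, the weights $i+j\theta$ of different monomials are different. So every $f\neq0$ has a unique *dominating monomial* $a_{ij}r^it^j$ of least weight; put $j(f):=j$. The dominating monomial of a product is the product of the dominating monomials, so $v$ is a valuation. Writing $f=a_{ij}r^it^j(1+h)$ with $v(h)>0$ and summing $\sum_k(-h)^k$, we see that $\mathcal F$ is a field.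

Let $O$ and $\mathfrak m$ be the valuation ring and its maximal ideal. Weight $0$ occurs only for $(i,j)=(0,0)$, so $O/\mathfrak m=\tilde k$ and the residue map is $\pi(f)=a_{00}$. In particular $\pi(f)$ depends only on the $t^0$-coefficient $\sum_ia_{i0}r^i\in\hat k$ of $f$.

Let $\partial_t=d/dt$ and $E=t\partial_t$. These are derivations, and $E$ multiplies $a_{ij}$ by $j$, so $v(Ef)\ge v(f)$.

**(F1)** The $t^0$-coefficient of $Ef$ is $0$ for every $f\in\mathcal F$. Hence $E(O)\subset\mathfrak m$. Also $E(\mathfrak m)\subset\mathfrak m$.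

**(F2)** For $f\ne0$: $Ef/f\in O$ and $\pi(Ef/f)=j(f)$. Indeed, if $f=a_{ij}r^it^j(1+h)$ with $v(h)>0$, then $Ef/f=j+Eh/(1+h)$ and $v(Eh)>0$.

Let $\mathcal F^+\subset\mathcal F$ be the subring of sums without negative powers of $t$, a subring of $\hat k[[t]]$. By $(\theta)$, $X_i(t)\in\mathcal F^+$. By Leibniz, $f\mapsto f(X(t))=\sum_jD^jf\,t^j/j!$ is a ring homomorphism $A\to\mathcal F^+$, and $\partial_tX_i(t)=V_i(X(t))$. Moreover
$$v(X_i(t))=\min_j(-\deg D^jX_i+j\theta)=-g_i(\theta)\le-1,\qquad j(X_1(t))=\beta. \tag{2}$$

As an example, for $D=\partial_1+X_1^2\partial_2$ we have $X_2(t)=X_2+X_1^2t+X_1t^2+t^3/3$. The weights of the four terms are $-1$, $-2+\theta$, $-1+2\theta$, $3\theta$, and for $0<\theta<1$ the dominating monomial is $X_1^2t=r^{-2}t$, with $j(X_2(t))=1$. By contrast, for $D_a$ of Section 3 the series $X_1(t)=\sum_kX_1^{k+1}t^k$ lies in $\mathcal F$ only if $\theta>1=d-1$.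

## 6. Lattices with integral exponents

The purpose of this section is to show that a lattice in $\mathcal F^N$ stable under $E$ splits into pieces on which $E$ acts by integers, and that it is generated after few applications of $E$.

**Lemma 7.** Let $S\subset\mathcal F^N$ be finite and span $\mathcal F^N$; let $E$ act componentwise. Then $L:=\sum_{l<N}\sum_{x\in S}O\,E^lx$ satisfies $EL\subset L$ and has an $O$-basis $\lambda_1,\dots,\lambda_N$ with $\lambda_a=\eta_at^{b_a}$, $\eta_a\in\hat k^N$, $b_a\in\mathbb Z$ (so $E\lambda_a=b_a\lambda_a$).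

For $N=1$ and $S=\{x\}$ this is (F2): $x=at^jr^i(1+h)$, $1+h\in O^\times$, and $L=Ox=O\,r^it^j$.

*Proof.* Let $L_\infty=\sum_{l\ge0}\sum_{x\in S}O\,E^lx$. From $E(fx)=(Ef)x+fEx$ and (F1), $L_\infty$ is the smallest $E$-stable $O$-submodule containing $S$.

*Homogeneous generators.* As $S$ contains a basis of $\mathcal F^N$, there is $q\in\mathbb Z$ with $r^qO^N\subset\sum_{x\in S}Ox$. For $x=\sum_jx_jt^j\in S$ $(x_j\in\hat k^N)$ let $J_x$ be the finite set of $j$ such that some component of $x_jt^j$ has value $<q$. For $j_0\in J_x$ let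
$$P(T)=\prod_{j\in J_x\setminus\{j_0\}}\frac{T-j}{j_0-j}\in\mathbb Q[T].$$
Then $P(E)x=\sum_jP(j)x_jt^j\in L_\infty$. It equals $x_{j_0}t^{j_0}$ plus a sum over $j\notin J_x$, which lies in $r^qO^N\subset L_\infty$. So $x_{j_0}t^{j_0}\in L_\infty$. Let $L'$ be the $O$-module generated by $r^q\varepsilon_a$ ($\varepsilon_a$ the standard basis) and all $x_jt^j$ with $x\in S$, $j\in J_x$. We have shown $L'\subset L_\infty$. Also $S\subset L'$, and $EL'\subset L'$ because $E(r^q\varepsilon_a)=0$, $E(x_jt^j)=jx_jt^j$ and $E(O)\subset O$. By minimality $L_\infty=L'$.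

*A homogeneous basis.* $L_\infty$ is finitely generated. Choose among the homogeneous generators a subset whose images form a basis of $L_\infty/\mathfrak mL_\infty$. By Nakayama it generates $L_\infty$. It is linearly independent: in a nontrivial relation over $\mathcal F$, divide by a coefficient of least value; the result is a relation over $O$ with some coefficient $1$, which is nontrivial in $L_\infty/\mathfrak mL_\infty$, a contradiction. As $S$ spans $\mathcal F^N$, this basis has $N$ elements.

*Few applications of $E$ suffice.* By (F1), $E(\mathfrak mL_\infty)\subset\mathfrak mL_\infty$ and $E(fx)\equiv fEx$ modulo $\mathfrak mL_\infty$ for $f\in O$. So $E$ induces a $\tilde k$-linear map on the $N$-dimensional space $L_\infty/\mathfrak mL_\infty$. By Cayley–Hamilton the images of $E^lx$, $l<N$, $x\in S$, span it. By Nakayama $L=L_\infty$. $\square$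

## 7. Logarithms in the variation of an exponent, and the universal forms

Here is why a moving exponent should be impossible. Suppose a leading term $X_1\sim Ct^\beta$ depended on a parameter $s$. Then $\partial_s\log(Ct^\beta)=\partial_sC/C+(\partial_s\beta)\log t$. The $s$-derivative of a family of solutions satisfies the linearized (variational) equation. So if the variational equation has a full set of solutions in $\mathcal F$, where there is no logarithm, then $\partial_s\beta$ should vanish. But we have a single $D$, not a family. So we write down finitely many polynomial equations over $\mathbb Q$ that record this absence of logarithms, then show that they alone force $-1/\beta$ to be rigid. Complexity estimates finish the proof.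

We write $\mathsf d$ for Kähler differentials. Let $\mathbf p=(\mathbf p_{i\alpha})$ be indeterminates, also written $\mathbf p_m$ with $m=(i,\alpha)$, and let $\mathcal K=\mathbb Q(\mathbf p,X)$. Let $\mathbf D$ be the derivation of $\mathcal K$ with $\mathbf D\mathbf p=0$ and $\mathbf DX_i=\mathbf V_i:=\sum_\alpha\mathbf p_{i\alpha}X^\alpha$. The space $\Omega=\Omega_{\mathcal K/\mathbb Q}$ has dimension $N$. The Lie derivative is $L_{\mathbf D}(f\,\mathsf dg)=\mathbf Df\,\mathsf dg+f\,\mathsf d(\mathbf Dg)$. Put
$$y_i=X_i^{-1},\quad\tau=\frac{\mathbf DX_1}{X_1},\quad\varsigma=\tau^{-1},\quad\mathcal E=\tau^{-1}\mathbf D,\quad\sigma=\frac{\mathcal E\tau}{\tau}=\frac{\mathbf D\tau}{\tau^2},\quad\varpi=\frac{\mathsf d\tau}{\tau}=-\frac{\mathsf d\varsigma}{\varsigma},\quad\nabla'=\tau^{-1}L_{\mathbf D}.$$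
The role of $\sigma$: if $X_1$ behaves like $t^\beta$, then $\tau$ behaves like $\beta/t$ and $\sigma=\partial_t\tau/\tau^2$ like $-1/\beta$.

From $\mathbf Dw=\tau\,\mathcal Ew$ and $L_{\mathbf D}(\mathsf d\tau/\tau)=\mathsf d(\mathbf D\tau/\tau)=\mathsf d(\tau\sigma)$ we get
$$\nabla'(\mathsf dw)=\mathsf d(\mathcal Ew)+(\mathcal Ew)\varpi,\qquad\nabla'\varpi=\mathsf d\sigma+\sigma\varpi,\qquad\nabla'(f\omega)=(\mathcal Ef)\omega+f\nabla'\omega. \tag{3}$$
Write $y_i^{(l)}=\mathcal E^ly_i$, $\sigma^{(l)}=\mathcal E^l\sigma$, and let $\mathfrak G$ be the family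
$$\mathfrak G=\bigl(\mathsf d\mathbf p_m,\ \varpi,\ \mathsf dy_i^{(l)},\ \mathsf d\sigma^{(l)}\ :\ 0\le l\le N-1\bigr),$$
indexed by the displayed symbols as formal labels (different labels may give equal elements).

**Definition.** A *type* $\Theta$ is a set of $N$ labels whose elements $\omega_1,\dots,\omega_N$ form a $\mathcal K$-basis of $\Omega$. For $\gamma\in\Omega$ write $\gamma=\sum_cA_{\gamma,c}\omega_c$. If $\omega_a$ has label $\mathsf dw$ with $w=y_i^{(l)}$ or $w=\sigma^{(l)}$, put $\omega_a^+=\mathsf d(\mathcal Ew)$.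

**Definition.** For a type $\Theta$, the *coordinates* are the following elements of $\mathcal K$: the $\mathbf p_m$ and $y_i$; $y_i^{(l)}$ $(1\le l\le N)$; $\sigma^{(l)}$ $(0\le l\le N)$; $\varsigma$; $A_{\varpi,c}$; $A_{\omega_a^+,c}$ (for $\omega_a$ with label $\mathsf dw$); and $A_{\mathsf d\sigma,c}$ (if the label $\varpi$ is in $\Theta$). Let $\mathcal A_\Theta\subset\mathcal K$ be the $\mathbb Q$-algebra they generate, and let $U_\Theta=\mathrm{Spec}\,\mathcal A_\Theta$, embedded in affine space by the coordinates.

So $U_\Theta$ is the Zariski closure over $\mathbb Q$ of the graph of the rational map on $\mathbb A^N$ (with coordinates $\mathbf p,y$) whose components are the remaining coordinates. A polynomial over $\mathbb Q$ vanishes on $U_\Theta$ if and only if it vanishes on these elements of $\mathcal K$. A point of $U_\Theta$ with values in a field $F$ is a ring homomorphism $\mathcal A_\Theta\to F$. The function field is $\mathcal K$, and since the coordinates lie in a purely transcendental extension of $\mathbb Q$, $U_\Theta$ is geometrically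 irreducible.

**Definition.** Let $u_1,\dots,u_N$ be further variables. $\Sigma_\Theta\subset U_\Theta\times\mathbb A^N_u$ is the closed subset
$$y_i^{(l)}=0\ (0\le l\le N),\quad\sigma^{(l)}=0\ (1\le l\le N),\quad\varsigma=0,\quad\sum_au_aB_{ac}=A_{\varpi,c}\ (1\le c\le N), \tag{4}$$
where $B_{ac}=0$ if $\omega_a$ has label $\mathsf d\mathbf p_m$; $B_{ac}=A_{\omega_a^+,c}$ if it has label $\mathsf dw$; and $B_{ac}=A_{\mathsf d\sigma,c}+\sigma A_{\varpi,c}$ if it has label $\varpi$.

By (3), $B_{ac}$ is the matrix of $\nabla'$ once all $\mathcal Ew$ are put to $0$. So the last equations say that $\varpi$ lies in the image of $\nabla'$ at the point.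

*Example: $n=1$, $d=2$.* Let $\mathbf V=\mathbf p_0+\mathbf p_1X+\mathbf p_2X^2$ and $v=\mathbf p_0y^2+\mathbf p_1y+\mathbf p_2$. Then $N=4$, $\tau=v/y$, $\mathcal EX=X$, hence $\mathcal E=-y\,\partial/\partial y$ on $\mathcal K$, and
$$\sigma=\frac{\mathbf p_2-\mathbf p_0y^2}{v}=1-\frac{\mathbf p_1y+2\mathbf p_0y^2}{v},\qquad\varpi=\frac{\mathsf dv}{v}-\frac{\mathsf dy}{y}=\frac{y^2\mathsf d\mathbf p_0+y\,\mathsf d\mathbf p_1+\mathsf d\mathbf p_2}{v}-\frac\sigma y\,\mathsf dy .$$
So $\mathsf dy=\frac y\sigma\bigl(\frac{y^2\mathsf d\mathbf p_0+y\,\mathsf d\mathbf p_1+\mathsf d\mathbf p_2}{v}-\varpi\bigr)$, and $\Theta=\{\mathsf d\mathbf p_0,\mathsf d\mathbf p_1,\mathsf d\mathbf p_2,\varpi\}$ is a type. All its coordinates are regular where $y=0$, $\mathbf p_2\ne0$. There $y^{(l)}=(-1)^ly=0$, $\sigma=1$, $\sigma^{(l)}=0$ for $l\ge1$, $\varsigma=y/v=0$, and the coefficients of $\mathsf d\sigma$ vanish, since $\partial\sigma/\partial\mathbf p_k$ and the coefficients of $\mathsf dy$ do. So the row of $B$ for $\varpi$ is that of $A_\varpi=(0,0,0,1)$, and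 $u=(0,0,0,1)$ solves (4). We have found a three-parameter family of points of $\Sigma_\Theta$, and $\sigma=1$ on all of it. (Formally $-1/\beta=1$ gives $\beta=-1$, the exponent of a solution with a pole.)

## 8. The derivation $D$ gives a point of some $\Sigma_\Theta$

**Proposition 8.** There are a type $\Theta$ and a point of $\Sigma_\Theta(\tilde k)$ with $\sigma=-1/\beta$.

*Proof.* **Step 1: evaluate rational functions along the flow.** Let $\mathrm{ev}:\mathbb Q[\mathbf p,X]\to\mathcal F$, $\mathbf p\mapsto p$, $X\mapsto X(t)$. Its kernel is prime, and $\mathrm{ev}$ extends to the local ring $\mathcal K_0\subset\mathcal K$ of $\mathbb Q[\mathbf p,X]$ at $\ker\mathrm{ev}$. An element of $\mathcal K_0$ is a unit if and only if its image is $\ne0$. We have $\mathrm{ev}\circ\mathbf D=\partial_t\circ\mathrm{ev}$ on generators, hence everywhere. In particular $\mathbf D$ preserves $\ker\mathrm{ev}$, and by the quotient rule it preserves $\mathcal K_0$. We suppress $\mathrm{ev}$ and speak of values and residues of elements of $\mathcal K_0$.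

**Step 2: compute the residues of the functions.** By (2), $X_i(t)\ne0$, so $X_i$ is a unit of $\mathcal K_0$, and $v(y_i)\ge1$. By (F2), $t\tau=EX_1(t)/X_1(t)\in O$ and $\pi(t\tau)=\beta\ne0$, so $t\tau\in O^\times$. Thus $\tau$ is a unit of $\mathcal K_0$, all $y_i^{(l)},\sigma^{(l)},\varsigma$ lie in $\mathcal K_0$, and $v(\varsigma)=v(t)=\theta>0$. On $\mathcal F$ put $\mathcal E=\tau^{-1}\partial_t=(t\tau)^{-1}E$, which is compatible with $\mathcal E$ on $\mathcal K_0$. By (F1), $\mathcal E(O)\subset\mathfrak m$. Hence $\pi(y_i^{(l)})=0$ for all $l\ge0$. Since $\tau=\varepsilon t^{-1}$ with $\varepsilon\in O^\times$, we have $j(\varepsilon)=0$, $j(\tau)=-1$, and (F2) gives $\pi(E\tau/\tau)=-1$. So $\sigma=(t\tau)^{-1}E\tau/\tau\in O$ with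
$$\pi(\sigma)=-1/\beta,\qquad\pi(\sigma^{(l)})=0\ (l\ge1).$$
Also $\mathbf p_m\mapsto p_m\in\mathbb C\subset O$.

**Step 3: solve the variational equation in $\mathcal F$.** Let $H=\mathcal F\otimes_{\mathcal K_0}\Omega_{\mathcal K_0/\mathbb Q}$. As $\mathcal K_0$ is a localization of a polynomial ring, $H$ has basis $\mathsf d\mathbf p_m,\mathsf dX_i$. Put $\nabla_D(f\otimes\omega)=\partial_tf\otimes\omega+f\otimes L_{\mathbf D}\omega$; this is compatible with moving $g\in\mathcal K_0$ across the tensor sign because $\partial_t\,\mathrm{ev}(g)=\mathrm{ev}(\mathbf Dg)$.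

Let $\Phi:\mathcal K_0\to\mathcal F$ be a derivation over $\mathrm{ev}$ with $\partial_t\Phi=\Phi\mathbf D$. It defines an $\mathcal F$-linear map $\Phi:H\to\mathcal F$, $f\otimes\mathsf dg\mapsto f\Phi(g)$, and $\partial_t\circ\Phi=\Phi\circ\nabla_D$, because both sides send $f\otimes\mathsf dg$ to $\partial_tf\,\Phi(g)+f\,\Phi(\mathbf Dg)$. For any derivation $\Phi$ over $\mathrm{ev}$ the difference $\partial_t\Phi-\Phi\mathbf D$ is again a derivation over $\mathrm{ev}$ (the mixed terms $\partial_tf\,\Phi g$ and $\mathbf Df\,\Phi g$ cancel), so the relation need only be checked on $\mathbf p_m,X_i$. We construct $N$ such $\Phi$.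

*(i) Varying the initial point.* For $1\le l\le n$ put $\Phi(\mathbf p)=0$ and $\Phi(X_i)=\mathsf M_{il}:=\sum_j\partial_l(D^jX_i)t^j/j!$. As $\deg\partial_lf\le\deg f-1$, this lies in $\mathcal F^+$. Applying $\partial_l$ coefficientwise to $\partial_tX_i(t)=V_i(X(t))$ in $A[[t]]$ gives $\partial_t\mathsf M_{il}=\sum_k(\partial_kV_i)(X(t))\mathsf M_{kl}$, which is $\partial_t\Phi(X_i)=\Phi(\mathbf V_i)$. The $t^0$-coefficient of the matrix $\mathsf M$ is the identity.

*(ii) Varying the coefficients.* First we invert $\mathsf M$ inside $\mathcal F^+$. Let $\mathsf W=\det\mathsf M\in\mathcal F^+$. Its $t^0$-coefficient is $1$, so $\mathsf W\ne0$, and $\partial_t\mathsf W=h\mathsf W$ with $h=(\sum_k\partial_kV_k)(X(t))\in\mathcal F^+$. By (F2), $th=E\mathsf W/\mathsf W\in O$ and $\pi(th)=j(\mathsf W)$. But $th$ has $t^0$-coefficient $0$, so $\pi(th)=0$ and $j(\mathsf W)=0$. Since the $t^0$-coefficient is $1$, the dominating monomial of $\mathsf W$ is $1$: $\mathsf W=1+h'$ with $h'\in\mathcal F^+$ and $v(h')>0$. So $\mathsf W^{-1}=\sum_k(-h')^k\in\mathcal F^+$,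 and $\mathsf M^{-1}$ has entries in $\mathcal F^+$.

For each index $m$ let $b=\bigl((\partial\mathbf V_i/\partial\mathbf p_m)(X(t))\bigr)_i\in(\mathcal F^+)^n$ and $Z=\mathsf M\int_0\mathsf M^{-1}b$, where termwise integration $c_jt^j\mapsto c_jt^{j+1}/(j+1)$ preserves $\mathcal F^+$. Then $\partial_tZ_i=\sum_k(\partial_kV_i)(X(t))Z_k+b_i$. So $\Phi(\mathbf p_{m'})=\delta_{mm'}$, $\Phi(X_i)=Z_i$ satisfies $\partial_t\Phi=\Phi\mathbf D$ on generators.

The matrix of these $N=n+M$ functionals on the basis $\mathsf d\mathbf p,\mathsf dX$ is block triangular with determinant $\pm\mathsf W\ne0$. So together they give an isomorphism $H\cong\mathcal F^N$ that takes $\nabla_D$ to $\partial_t$ componentwise.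

**Step 4: the lattice generated by $\mathfrak G$.** Apply Lemma 7 to $S=\{\mathsf d\mathbf p_m,\mathsf dy_i,\varpi,\mathsf d\sigma\}\subset\Omega_{\mathcal K_0/\mathbb Q}$; it spans $H$ because $\mathsf dy_i=-X_i^{-2}\mathsf dX_i$. Under the isomorphism of Step 3, $E$ becomes $t\nabla_D$. Let $L\subset H$ be the resulting lattice. We claim that $L$ is the $O$-span of $\mathfrak G$.

Put $g=(t\tau)^{-1}\in O^\times$ and $\nabla'=\tau^{-1}\nabla_D=gE$ on $H$, extending $\nabla'$ from $\Omega_{\mathcal K_0/\mathbb Q}$. From $\nabla'(fE^kx)=g(Ef)E^kx+gfE^{k+1}x$ one gets by induction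
$$\nabla'^lx\in g^lE^lx+\sum_{k<l}O\,E^kx .$$
As $g^l\in O^\times$, $L$ is also the $O$-span of $\nabla'^lS$, $l<N$. Moreover $\nabla'L=gEL\subset L$.

By (3), induction on $l$, and $\mathcal E(O)\subset O$,
$$\nabla'^l\mathsf dw\in\mathsf d(\mathcal E^lw)+O\varpi+\sum_{k<l}O\,\mathsf d\sigma^{(k)}\quad(w=y_i,\sigma),\qquad\nabla'^l\varpi\in O\varpi+\sum_{k<l}O\,\mathsf d\sigma^{(k)},\qquad\nabla'\mathsf d\mathbf p_m=0 .$$
For the induction step note that $\nabla'\mathsf d(\mathcal E^lw)=\mathsf d(\mathcal E^{l+1}w)+(\mathcal E^{l+1}w)\varpi$, that $\nabla'(f\varpi)=(\mathcal Ef+f\sigma)\varpi+f\,\mathsf d\sigma$, and that $\nabla'(f\,\mathsf d\sigma^{(k)})=(\mathcal Ef)\mathsf d\sigma^{(k)}+f\,\mathsf d\sigma^{(k+1)}+f\sigma^{(k+1)}\varpi$. So $\nabla'^lS$ $(l<N)$ lies in the span of $\mathfrak G$. Conversely $L$ contains $\mathsf d\mathbf p_m$ and $\varpi$, then inductively $\mathsf d\sigma^{(l)}$, then $\mathsf dy_i^{(l)}$, for $l<N$. This proves the claim. One derivative more stays in $L$ as well: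
$$\mathsf d(\mathcal E^Nw)=\nabla'(\mathsf d\mathcal E^{N-1}w)-(\mathcal E^Nw)\varpi\in L\qquad(w=y_i,\sigma).$$

**Step 5: a type, and a point of $U_\Theta$.** By Nakayama and Lemma 7 choose $N$ labels in $\mathfrak G$ whose elements form an $O$-basis of $L$. Their determinant with respect to $\mathsf d\mathbf p,\mathsf dX$ is an element of $\mathcal K_0$ with nonzero image, hence a unit of $\mathcal K_0$. So they form a basis of $\Omega_{\mathcal K_0/\mathbb Q}$ and a type $\Theta$. The forms $\varpi$, $\mathsf d\sigma$, $\omega_a^+$ lie in $\Omega_{\mathcal K_0/\mathbb Q}$ and in $L$, so all $A_{\gamma,c}$ among the coordinates lie in $\mathcal K_0$ and have images in $O$. With Step 2, $\mathcal A_\Theta\subset\mathcal K_0$ maps to $O$; composing with $\pi$ we get a point of $U_\Theta(\tilde k)$. At it $y_i^{(l)}=0$, $\sigma^{(l)}=0$ $(l\ge1)$, $\varsigma=0$, and $\sigma=-1/\beta$.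

**Step 6: the linear equations, that is, no logarithm.** Let $\bar L=L/\mathfrak mL$. By (F1) and (3), $\nabla'$ induces a $\tilde k$-linear map $\bar\nabla'$ on $\bar L$. Since $\pi(\mathcal Ew)=0$ and $\varpi\in L$, it is $\bar\omega_a\mapsto\sum_cB_{ac}\bar\omega_c$, with $B_{ac}$ evaluated at our point. As $E=t\tau\nabla'$ and $\pi(t\tau)=\beta$, the map induced by $E$ is $\bar E=\beta\bar\nabla'$. The existence of $u\in\tilde k^N$ with $\sum_au_aB_{ac}=A_{\varpi,c}$ means $\bar\varpi\in\mathrm{Im}\,\bar\nabla'=\mathrm{Im}\,\bar E$.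

Take the basis $\lambda_a=\eta_at^{b_a}$ of $L$ from Lemma 7 and write $\varpi=\sum_af_a\lambda_a$, $f_a\in O$. Let $a$ be such that $b_a=0$. Since $\nabla_D(\sum_jf_j\lambda_j)=\sum_j(\partial_tf_j+b_jt^{-1}f_j)\lambda_j$, the coordinate functional satisfies $\lambda_a^*\circ\nabla_D=\partial_t\circ\lambda_a^*$. Put $\ell=\lambda_a^*(\mathsf dX_1/X_1)\in\mathcal F$. As
$$\nabla_D\Bigl(\frac{\mathsf dX_1}{X_1}\Bigr)=\mathsf d\Bigl(\frac{\mathbf DX_1}{X_1}\Bigr)=\mathsf d\tau=\tau\varpi,$$
we get $\partial_t\ell=\tau f_a$, that is, $E\ell=(t\tau)f_a\in O$. By (F1) the $t^0$-coefficient of $E\ell$ is $0$, so $0=\pi(E\ell)=\beta\pi(f_a)$ and $\pi(f_a)=0$. (If $\pi(f_a)$ were nonzero, $\ell$ would have to contain a multiple of $\log t$.) Hence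
$$\bar\varpi=\sum_{b_a\ne0}\pi(f_a)\bar\lambda_a=\bar E\Bigl(\sum_{b_a\ne0}\pi(f_a)b_a^{-1}\bar\lambda_a\Bigr).\qquad\square$$

## 9. Rigidity: $\sigma$ takes finitely many values on $\Sigma_\Theta$

The plan is to differentiate along a hypothetical family of points of $\Sigma_\Theta$. The differentiation is a derivation $\delta$ of a residue field, and it must be extended to forms with a logarithmic pole, with a free choice of the value on that pole.

**Lemma 9.** Let $W\supset\mathbb Q$ be a valuation ring of $\mathcal K$ with maximal ideal $\mathfrak m_W$ and residue map $\pi:W\to\kappa$. Let $\delta$ be a derivation of $\kappa$, $0\ne\varsigma\in\mathfrak m_W$, $\varpi=-\mathsf d\varsigma/\varsigma$, $c\in\kappa$. Let $\Omega'\subset\Omega$ be the $W$-module generated by $\mathsf dW$ and $\varpi$. There is an additive $\varphi:\Omega'\to\kappa$ with $\varphi(f\omega)=\pi(f)\varphi(\omega)$ $(f\in W)$, $\varphi(\mathsf dw)=\delta\pi(w)$ $(w\in W)$, $\varphi(\varpi)=c$.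

The analogous statement for the field $\mathbb Q(s,x)$, $W=\mathbb Q(s)[x]_{(x)}$, $\varsigma=x$, $\delta=d/ds$ can be seen directly: $\Omega'$ is free on $\mathsf ds$ and $\mathsf dx/x$, so we may prescribe $\varphi(\mathsf ds)=1$ and $\varphi(\mathsf dx/x)=-c$ with any $c$; then $\varphi(\mathsf dx)=\pi(x)(-c)=0$, as it should be.

*Proof.* **Step 1: what is needed.** The formula $\varphi(\sum f_i\mathsf dw_i+g\varpi)=\sum\pi(f_i)\delta\pi(w_i)+\pi(g)c$ must be well defined. So we must show: if $\sum f_i\mathsf dw_i+g\varpi=0$ in $\Omega$ (finite sum, $f_i,w_i,g\in W$), then $\sum\pi(f_i)\delta\pi(w_i)+\pi(g)c=0$.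

**Step 2: replace $W$ by a regular ring in which $\varsigma$ is a monomial.** Let $\mathcal B\subset W$ be a finitely generated $\mathbb Q$-algebra with fraction field $\mathcal K$ containing all $f_i,w_i,g,\varsigma$. It exists: for each of finitely many field generators of $\mathcal K$, it or its inverse lies in $W$; adjoin these and the given elements. By Hironaka's theorem there is a projective birational $\mathcal Y\to\mathrm{Spec}\,\mathcal B$ with $\mathcal Y$ regular on which $\mathrm{div}(\varsigma)$ is supported on a simple normal crossings divisor. By the valuative criterion of properness $\mathrm{Spec}\,W\to\mathrm{Spec}\,\mathcal B$ lifts to $\mathcal Y$; let $R$ be the local ring of $\mathcal Y$ at the image of the closed point. Then $\mathcal B\subset R\subset W$, $\mathfrak m_W\cap R=\mathfrak m_R$, $R$ is regular, and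
$$\varsigma=\varepsilon\prod_{k=1}^sx_k^{a_k},\qquad\varepsilon\in R^\times,\ a_k\ge1,$$
with $(x_k)$ part of a regular system of parameters. Here $s\ge1$, because $\varsigma\in\mathfrak m_W\cap R=\mathfrak m_R$. As $R$ is essentially smooth over $\mathbb Q$, $\Omega_R=\Omega_{R/\mathbb Q}$ is free of rank $N$ and $\mathfrak m_R/\mathfrak m_R^2\to\Omega_R\otimes R/\mathfrak m_R$ is injective. So $\Omega_R$ has a basis $\mathsf dx_1,\dots,\mathsf dx_s,\zeta_1,\dots,\zeta_{N-s}$, which is also a $\mathcal K$-basis of $\Omega$.

**Step 3: compare coefficients.** Write in $\Omega_R$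
$$\sum f_i\,\mathsf dw_i-g\varepsilon^{-1}\mathsf d\varepsilon=\sum_kP_k\,\mathsf dx_k+\sum_bQ_b\zeta_b,\qquad P_k,Q_b\in R. \tag{5}$$
In $\Omega$ the given relation reads $\sum f_i\mathsf dw_i=g\,\mathsf d\varsigma/\varsigma=g\,\mathsf d\varepsilon/\varepsilon+g\sum_ka_kx_k^{-1}\mathsf dx_k$. So the left side of (5) equals $g\sum_ka_kx_k^{-1}\mathsf dx_k$. Hence $Q_b=0$ and $x_kP_k=a_kg$. As $s\ge1$ and $a_k$ is invertible, $g\in\mathfrak m_R$, so $\pi(g)=0$. Now apply to (5) the $R$-linear map $\Omega_R\to\kappa$ induced by the derivation $\delta\circ\pi|_R$. Since $\pi(x_k)=0$ it kills $\mathsf dx_k$, and we get $\sum\pi(f_i)\delta\pi(w_i)=\pi(g)\,\delta\pi(\varepsilon)/\pi(\varepsilon)=0$. With $\pi(g)c=0$ this is the claim. $\square$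

**Proposition 10.** If $F\supset\mathbb Q$ is a field and $Q\in\Sigma_\Theta(F)$, then $\sigma(Q)$ is algebraic over $\mathbb Q$. Consequently $\sigma$ is constant on each irreducible component of $(\Sigma_\Theta)_{\overline{\mathbb Q}}$.

*Proof.* **Step 1: set up a derivative along which $\sigma$ moves.** Suppose $s=\sigma(Q)$ is transcendental. Let $\xi\in U_\Theta$ be the image of $Q$, with residue field $\mathbb Q(\xi)\subset F$. The linear system in $u$ in (4) has coefficients in $\mathbb Q(\xi)$ and is solvable in $F$, hence also with $u\in\mathbb Q(\xi)^N$. Let $W$ be a valuation ring of $\mathcal K$ dominating the local ring $\mathcal O_{U_\Theta,\xi}$, with residue field $\kappa\supset\mathbb Q(\xi)\ni s$. All coordinates lie in $W$, with residues their values at $\xi$. In particular $0\ne\varsigma\in\mathfrak m_W$. Choose a derivation $\delta$ of $\kappa$ with $\delta s\ne0$; it exists, since $d/ds$ on $\mathbb Q(s)$ extends to $\kappa$ in characteristic $0$. Take $\varphi$ from Lemma 9 with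
$$c=-\delta s/s\ne0 .$$
All $\omega_a$, $\omega_a^+$, $\mathsf d\sigma$ and $\varpi$ lie in $\Omega'$.

**Step 2: $\varphi(\nabla'\omega_a)=0$ for all $a$.** For $\mathsf d\mathbf p_m$ we have $\nabla'\mathsf d\mathbf p_m=0$. For $\omega_a=\mathsf dw$, (3) gives
$$\varphi\bigl(\mathsf d(\mathcal Ew)+(\mathcal Ew)\varpi\bigr)=\delta(\pi(\mathcal Ew))+\pi(\mathcal Ew)c=0,$$
as $\mathcal Ew$ is one of the coordinates $y_i^{(l)},\sigma^{(l)}$ with $1\le l\le N$, of residue $0$ by (4). For $\varpi$: $\varphi(\mathsf d\sigma+\sigma\varpi)=\delta s+sc=0$; this is what dictates the choice of $c$.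

**Step 3: contradiction.** By (3), $\nabla'\omega_a$ is a $W$-combination of the $\omega_c$ with coefficients $0$, or $A_{\omega_a^+,c}+(\mathcal Ew)A_{\varpi,c}$, or $A_{\mathsf d\sigma,c}+\sigma A_{\varpi,c}$, and their residues are $B_{ac}(\xi)$. So $\sum_cB_{ac}(\xi)\varphi(\omega_c)=0$ for all $a$, and by (4)
$$\varphi(\varpi)=\sum_cA_{\varpi,c}(\xi)\varphi(\omega_c)=\sum_au_a\sum_cB_{ac}(\xi)\varphi(\omega_c)=0,$$
contradicting $\varphi(\varpi)=c\ne0$.

**Step 4: constancy on components.** Apply the first statement to the generic point of a component of $(\Sigma_\Theta)_{\overline{\mathbb Q}}$, with $F$ its function field. There $\sigma\in F$ is algebraic over $\mathbb Q$, hence an element of $\overline{\mathbb Q}$, so $\sigma$ is constant on the component. $\square$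

Thus $-1/\beta$ is one of finitely many algebraic numbers determined by $\Theta$, and there are finitely many $\Theta$ for given $n,d$. A bound depending on $n,d$ now exists. It remains to make it explicit.

## 10. Degrees, heights, and the integer polynomial that $-1/\beta$ satisfies

The strategy is to find $0\ne T\in\mathbb Z[\sigma]$ with bounded coefficients in the ideal defining $\Sigma_\Theta$. Then $T(-1/\beta)=0$, and $\beta$ divides the leading coefficient of $T$. Degrees of affine varieties are taken over $\overline{\mathbb Q}$; the degree of a reducible variety is the sum of the degrees of its irreducible components.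

**Step 1: five tools.**

* **(I1)** Bézout inequality: $\deg(\bigcap Z_i)\le\prod\deg Z_i$.
* **(I2)** An irreducible closed $U\subset\mathbb A^m$ is the set of common zeros of the polynomials of degree $\le\deg U$ vanishing on it (Heintz, Theoret. Comput. Sci. 24 (1983), Prop. 3).
* **(I3)** The zero set $Z$ of polynomials $f_i$ of degree $\le\Delta$ $(\Delta\ge1)$ in $\mathbb A^{m'}$ has at most $\Delta^{m'}$ irreducible components.
* **(I4)** Kollár (J. Amer. Math. Soc. 1 (1988)): if $f_1,\dots,f_s\in k[x_1,\dots,x_q]$, $q\ge2$, have degree $\le D_*$, $D_*\ge3$, and no common zero over $\bar k$, then $1=\sum g_if_i$ with $\deg g_if_i\le D_*^q$.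
* **(I5)** The rational solutions of a homogeneous linear system of rank $R$ with integer entries of absolute value $\le\eta$ $(\eta\ge1)$ are spanned by integer vectors whose entries are $0$ or $\pm$ minors of order $R$, hence of absolute value $\le R!\,\eta^R$. This is Cramer's rule.

In (I4) one may assume that every $f_i$ has degree exactly $D_*$: replace a nonzero $f$ of lower degree by $x_1^\epsilon f$ and $(x_1-1)^\epsilon f$ with $\epsilon=D_*-\deg f$, which have the same common zeros as $f$.

*Proof of (I2).* Let $r=\dim U$. The cases $r\ge m-1$ are clear, so let $r\le m-2$ and $x\in\mathbb A^m\setminus U$. Let $C\subset\mathbb P^m$ be the join of $x$ with the closure $\bar U$. It is irreducible of dimension $\le r+1$ and not inside the hyperplane $H_\infty$ at infinity, since it contains $x$; so $\dim(C\cap H_\infty)\le r$. A general linear $\Lambda\subset H_\infty$ of dimension $m-r-2$ misses $C\cap H_\infty$, because $\dim H_\infty=m-1$. Projection from $\Lambda$ is a linear map $\mathbb A^m\to\mathbb A^{r+1}$. It is finite on $U$, as $\Lambda\cap\bar U=\emptyset$,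 and the image of $U$ is a hypersurface of degree $\le\deg U$. The image of $x$ is not on it: if $z\in U$ had the same image as $x$, the line through $x$ and $z$, which lies in $C$, would meet $\Lambda$. Pull back the equation of the hypersurface: it vanishes on $U$ and not at $x$. $\square$

*Proof of (I3).* If all $f_i$ are $0$ the claim is clear. Let $g_1,\dots,g_{m'}$ be general linear combinations of the $f_i$. By induction each component $C$ of $Z(g_1,\dots,g_k)$ not contained in $Z$ has codimension $k$: it lies in a component $C'$ of $Z(g_1,\dots,g_{k-1})$, which is then not contained in $Z$ and has codimension $k-1$; some $f_i$ is not identically $0$ on $C'$, so neither is the general combination $g_k$, and $C$ is a component of $C'\cap Z(g_k)$. So each component of $Z(g_1,\dots,g_{m'})$ not contained in $Z$ is a point. A component $Z_0$ of $Z$ lies in a component $Z'$ of $Z(g_1,\dots,g_{m'})$. If $Z'\not\subset Z$, then $Z'$ is a point, equal to $Z_0\subset Z$, a contradiction. So $Z'\subset Z$ and $Z'=Z_0$. By (I1), $Z(g_1,\dots,g_{m'})$ has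 at most $\Delta^{m'}$ components. $\square$

For an integer polynomial $f$ let $|f|$ be the sum of the absolute values of its coefficients; it is submultiplicative. Counting $1$ and $X_i^k$, $1\le k\le d$, gives $\mu\ge1+nd$. So
$$N=n(\mu+1)\ge4,\qquad nd+2\le N,\qquad n\mu\le N,\qquad n\le N/4 .$$

**Step 2: the functions as explicit fractions.** Put $v_i=\sum_\alpha\mathbf p_{i\alpha}y^{(d,\dots,d)-\alpha}$, $e=y_1v_1$, $\mathsf Y=y_1\cdots y_n$. Then $\mathbf V_i=\mathsf Y^{-d}v_i$, $\tau=e\mathsf Y^{-d}$ and $\mathbf Dy_i=-y_i^2\mathsf Y^{-d}v_i$, so $\mathcal E=e^{-1}\mathcal E_1$ with $\mathcal E_1=-\sum_iy_i^2v_i\,\partial/\partial y_i$. Degrees are total degrees in $\mathbf p,y$. We have $|e|=|v_i|=\mu\le N$, $\deg e\le nd+2\le N$, and $\deg\mathcal E_1f\le\deg f+nd+2\le\deg f+N$. Since $\sum_i|\partial f/\partial y_i|\le\deg(f)|f|$, also $|\mathcal E_1f|\le N\deg(f)|f|$; so $|\mathcal E_1e|\le N^3$. By the quotient rule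
$$y_i^{(l)}=\frac{a_{i,l}}{e^{2l}},\qquad a_{i,0}=y_i,\qquad a_{i,l+1}=e\,\mathcal E_1a_{i,l}-2l\,a_{i,l}\,\mathcal E_1e .$$
From $\sigma=e^{-1}\mathcal E_1\tau/\tau=e^{-1}(\mathcal E_1e/e+d\sum_iy_iv_i)$ we get
$$\sigma^{(l)}=\frac{c_l}{e^{2l+2}},\qquad c_0=\mathcal E_1e+d\,e\sum_iy_iv_i,\qquad c_{l+1}=e\,\mathcal E_1c_l-(2l+2)c_l\,\mathcal E_1e .$$

For the $a_{i,l}$: each step raises the degree by at most $2N$, so $\deg a_{i,l}\le1+2Nl$. For $l\le N-1$, $|a_{i,l+1}|\le\bigl(N^2(1+2Nl)+2lN^3\bigr)|a_{i,l}|\le4N^4|a_{i,l}|\le N^5|a_{i,l}|$. So $|a_{i,l}|\le N^{5N}$ for $l\le N$.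

For the $c_l$: $\deg c_0\le2(nd+2)\le2N$, so $\deg c_l\le2N(l+1)$. Also $|c_0|\le N^3+dn\mu^2\le2N^3\le N^4$. For $l\le N-1$, $|c_{l+1}|\le\bigl(N^2\cdot2N(l+1)+(2l+2)N^3\bigr)|c_l|=4N^3(l+1)|c_l|\le N^5|c_l|$. So $|c_l|\le N^{5N+4}\le N^{6N}$ for $l\le N$.

Altogether the numerators have degree $\le2N(N+1)$ and norm $\le N^{6N}$, and the denominators are $e^k$ with $k\le2N+2$. Finally $\varsigma=\mathsf Y^d/e$.

**Step 3: the forms and their coefficients.** Every form in $\mathfrak G$, every $\omega_a^+$ and $\mathsf d\sigma$ can be written $\chi/\psi$, where $\psi$ is an integer polynomial and $\chi$ a vector of integer polynomials in the basis $\mathsf d\mathbf p,\mathsf dy$.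

* For $\mathsf d\mathbf p_m$: $\psi=1$.
* For $\mathsf d(a/e^k)=e^{-k-1}(e\,\mathsf da-k\,a\,\mathsf de)$: the entries of $\chi$ have degree $\le N+2N(N+1)\le4N^2$ and norm $\le N\cdot2N(N+1)N^{6N}+(2N+2)N^{6N}N^2=4N^2(N+1)N^{6N}\le N^{6N+5}$. Also $\psi=e^{k+1}$, $\deg\psi\le N(2N+3)\le4N^2$, $|\psi|\le N^{2N+3}$.
* For $\varpi=(e\mathsf Y)^{-1}\bigl(\mathsf Y\,\mathsf de-d\,e\sum_i(\mathsf Y/y_i)\,\mathsf dy_i\bigr)$: the degrees of $\psi=e\mathsf Y$ and of the entries of $\chi$ are $\le2N$, the norms of the entries are $\le N^2+dN\le2N^2$, and $|\psi|\le N$.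

By Cramer's rule $A_{\gamma,c}=\psi_c\det(\cdot)/(\psi_\gamma\det(\cdot))$ with $N\times N$ determinants of such vectors. Hence every coordinate is $P/Q$ with integer polynomials satisfying
$$\deg P,\deg Q\le4N^3+4N^2\le N^5,\qquad|P|,|Q|\le N!\,N^{N(6N+5)}N^{2N+3}\le N^{6N^2+8N+3}\le N^{N^4}.$$
The number of coordinates is $m\le N+nN+(N+1)+1+N+N^2$: if the label $\varpi$ is in $\Theta$, at most $N-1$ of the $\omega_a$ have a label $\mathsf dw$, so in every case the $A_{\omega_a^+,c}$ and $A_{\mathsf d\sigma,c}$ together number at most $N^2$. Including $u$ there are $m'=m+N\le\frac54N^2+4N+2\le4N^2$ variables.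

**Step 4: equations of $\Sigma_\Theta$.** Let $w_j$ be the variables for the coordinates other than $\mathbf p,y$. Over the open set $\prod Q_j\ne0$ the variety $\{Q_jw_j-P_j=0\}$ is the graph, so $U_\Theta$ is an irreducible component of it. It is given by at most $4N^2$ equations of degree $\le N^5+1\le N^6$. By (I1), $\deg U_\Theta\le\Delta:=N^{24N^2}$. By (I2), $U_\Theta$ is the zero set of the polynomials of degree $\le\Delta$ vanishing on it. These form the solution space of a linear system over $\mathbb Z$ (so it is spanned by rational solutions): substitute $w_j=P_j/Q_j$, multiply by $\prod Q_j^\Delta$, and compare coefficients. Its entries are at most $(N^{N^4})^{4N^2\Delta}\le N^{N^{24N^2+7}}$, and it has at most $(1+\Delta)^{4N^2}\le N^{100N^4}$ unknowns. By (I5) the space is spanned by integer polynomials with coefficients of absolute value at most $h$, where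
$$\log_Nh\le N^{100N^4}\bigl(100N^4+N^{24N^2+7}\bigr)\le N^{100N^4+24N^2+8}\le N^{102N^4}.$$
The equations (4) have degree $\le3$ and coefficients $\pm1$. So $\Sigma_\Theta\subset\mathbb A^{m'}$ is the zero set of finitely many integer polynomials $f_i$ of degree $\le\Delta$ with coefficients at most $h$.

**Step 5: a polynomial in $\sigma$ alone, of controlled degree.** By (I3), $\Sigma_\Theta$ has at most $\Delta^{m'}\le N^{96N^4}$ components over $\overline{\mathbb Q}$, so by Proposition 10 $\sigma$ takes at most that many values on $\Sigma_\Theta(\overline{\mathbb Q})$. The set of values is Galois stable. Let $T_0\in\mathbb Q[\sigma]$ be the product of $\sigma-a$ over these values $a$. With a new variable $Z$, the polynomials $f_i$ and $1-ZT_0(\sigma)$ have no common zero in $\mathbb A^{m'+1}$ and degree $\le D_*:=\Delta^{m'}+1\le N^{97N^4}$. By (I4), over $\mathbb Q$, $1$ is a combination of them with all terms of degree $\le D_1:=D_*^{m'+1}$. Put $Z=1/T_0$, which removes the term with $1-ZT_0$, and multiply by $T_0^{D_1}$. A monomial with $Z^b$,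 $b\le D_1$, acquires the factor $T_0^{D_1-b}$. This gives $T_0^{D_1}=\sum\tilde g_if_i$ with
$$\deg\tilde g_if_i\le D_1(1+\deg T_0)\le D_2:=D_*^{m'+2}\le D_*^{5N^2}\le N^{485N^6}.$$

**Step 6: an integral one of controlled height.** Consider the homogeneous linear system "$T=\sum g_if_i$, $T\in\mathbb Q[\sigma]$ of degree $\le D_2$, $\deg g_if_i\le D_2$" in the coefficients of $T$ and the $g_i$. By Step 5 it has a solution with $T\ne0$. It has $\nu\le(D_2+1)^{m'}\le N^{486N^6\cdot4N^2}=N^{1944N^8}$ equations, one for each monomial, so rank $\le\nu$, and integer entries of absolute value at most $h$. By (I5) one of the spanning integer solutions has $T\ne0$, and all its entries are at most $\nu!\,h^\nu$. Thus there is $0\ne T\in\mathbb Z[\sigma]$ of the form $\sum g_if_i$, hence vanishing at every point of $\Sigma_\Theta$ over every field $F\supset\mathbb Q$, with coefficients of absolute value at most some $H_1$ with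
$$\log_NH_1\le\nu(\log_N\nu+\log_Nh)\le N^{1944N^8}\bigl(1944N^8+N^{102N^4}\bigr)\le N^{1944N^8+103N^4}\le N^{1945N^8}\le N^{N^{14}},$$
using $103\le N^4$ and $1945\le N^6$ for $N\ge4$.

**Step 7: $\beta$ divides a bounded integer.** Let $\Theta$ be the type of Proposition 8. Evaluating $T$ at the point found there gives $T(-1/\beta)=0$. Let $T=\sum_{k\le k_1}T_k\sigma^k$ with $T_{k_1}\ne0$; then $k_1\ge1$, since a nonzero constant has no zero. Multiplying by $\beta^{k_1}$,
$$\sum_{k\le k_1}T_k(-1)^k\beta^{k_1-k}=0,$$
so $\beta$ divides $T_{k_1}$, and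
$$\beta\le|T_{k_1}|\le H_1\le N^{N^{N^{14}}}=J(n,d).$$
This proves Proposition 6, and with it, by Section 4, Theorem 3, Theorem 4 and Corollary 5. $\blacksquare$
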